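
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Finite Minkowski planes of Klein--Kroll type D do not exist}


\begin{abstract}
We prove that a finite Minkowski plane that is $G$-transitive for every
generator $G$ of one of its two generator sets is $G$-transitive for all
generators. In particular there is no finite Minkowski plane of Klein--Kroll
type~D, as had been conjectured. We also determine all finite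
planes that are $G$-transitive for at least two generators of the same
generator set. The circles are treated as a sharply $3$-transitive set of
permutations. Parity of intersection numbers, for odd order in the form of a
rank computation over $GF(2)$, brings the problem within reach of the
classification of Zassenhaus groups. The one group that then remains,
$PSL(2,q)$, is handled by a theorem of Carlitz on maps that preserve the
quadratic character of differences.
\end{abstract}

\section{Introduction}

\subsection{The planes}

A \emph{Minkowski plane} $\mathcal M=(P,\mathcal C,\mathcal G_1\cup\mathcal G_2)$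
consists of a set $P$ of points, a non-empty set $\mathcal C$ of
\emph{circles}, which are subsets of $P$ with at least three points, and two
different partitions $\mathcal G_1,\mathcal G_2$ of $P$, whose members are
called \emph{generators}. We write $G_i(p)$ for the generator in
$\mathcal G_i$ that contains the point~$p$. The axioms are:
\begin{itemize}
\item[(G)] each generator in $\mathcal G_1$ meets each generator in
$\mathcal G_2$ in exactly one point;
\item[(C)] each circle meets each generator in exactly one point;
\item[(J)] three points, no two of which lie on a common generator, are joined
by a unique circle;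
\item[(T)] let $C$ be a circle and $p\in C$, and say that a circle $D$
\emph{touches} $C$ at $p$ if $D=C$ or $D\cap C=\{p\}$; then the sets
$D\setminus\{p\}$, for $D$ touching $C$ at $p$, partition
$P\setminus(G_1(p)\cup G_2(p))$.
\end{itemize}
The plane is finite if $P$ is finite.

The basic example comes from a field $F$. Let $P=PG(1,F)^2$, let the
generators be the sets obtained by fixing one coordinate, and let the circles
be the graphs of the fractional linear maps $f\in PGL(2,F)$. Axiom (J) says
that exactly one such map takes three given distinct points to three given
distinct points. For (T), note that $f$ and $f\alpha$ agree exactly at the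
fixed points of $\alpha$. So the circles touching the graph of $f$ at
$(x,f(x))$ are the graphs of $f\alpha$, where $\alpha=1$ or $\alpha$ fixes
only~$x$. For $x=\infty$ these $\alpha$ are the translations $u\mapsto u+b$,
and if $u\ne\infty$ and $y\neq f(\infty)$, then there is exactly one $b$ with
$f(u+b)=y$. This is (T) for $x=\infty$, and conjugation gives all other~$x$.

In this example tangency is governed by automorphisms
$(x,y)\mapsto(\alpha(x),y)$ in which $\alpha$ is the identity or fixes exactly
one point. The general notion is as follows. An \emph{automorphism} of
$\mathcal M$ is a permutation of $P$ that maps circles onto circles and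
generators onto generators. For $G\in\mathcal G_i$, a \emph{$G$-translation} is
an automorphism that is the identity or fixes precisely the points of $G$, and
that fixes every generator in $\mathcal G_{3-i}$. The plane is
\emph{$G$-transitive} if the group of $G$-translations is transitive on
$H\setminus(H\cap G)$ for each $H\in\mathcal G_{3-i}$.

The Klein--Kroll type of $\mathcal M$ is determined by the set of generators
$G$ for which $\mathcal M$ is $G$-transitive. The plane has \emph{type D} if it
is $G$-transitive for every generator of one generator set and for no generator
of the other. It has \emph{type E} if it is $G$-transitive for every generator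
of one set and for exactly one generator of the other.

\subsection{The question and the results}

By (G) and (C), circles are graphs of bijections $f$ from $\mathcal G_1$ to
$\mathcal G_2$. A $G$-translation with $G\in\mathcal G_1$ acts on these
bijections by composition on the right, and one with $G\in\mathcal G_2$ acts by
composition on the left. If the bijections form a group, as in the example, the
two sides play the same part. In general they need not: a union of left cosets
of a group need not be a union of right cosets. A plane of type D has a large
symmetry group on one side and no transitive translation group on the other.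
This does happen, since there are infinite Minkowski planes of type~D. On the
other hand, it is known that no finite plane has type~E. The conjecture that
there is no finite plane of type~D comes from \cite{source}. We prove it in the
following form.

\begin{theorem}\label{thm:main}
If a finite Minkowski plane is $G$-transitive for every generator $G$ of one
generator set, then it is $G$-transitive for every generator of both sets. In
particular no finite Minkowski plane is of type D, nor of type E.
\end{theorem}

\begin{theorem}\label{thm:class}
For a finite Minkowski plane $\mathcal M$ the following are equivalent: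
\begin{itemize}
\item[(a)] $\mathcal M$ is $G$-transitive for at least two generators $G$ of
the same generator set;
\item[(b)] $\mathcal M$ is $G$-transitive for all generators $G$;
\item[(c)] $\mathcal M$ is isomorphic to a plane with point set $PG(1,q)^2$
whose circles are the graphs of the elements of $PGL(2,q)$ if $q$ is even, and
of
\[
PSL(2,q)\cup\bigl(PGL(2,q)\setminus PSL(2,q)\bigr)\sigma
\]
for some $\sigma\in\operatorname{Aut}GF(q)$ if $q$ is odd.
\end{itemize}
Consequently, in a finite plane the set of generators $G$ with
$G$-transitivity either consists of all generators or contains at most one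
generator from each set.
\end{theorem}

\subsection{How the proof goes}

Use one circle to identify $\mathcal G_2$ with $\mathcal G_1$, so that the
bijections become a set $\mathcal S$ of permutations of $\mathcal G_1$
containing the identity. Let $A$ be the group of those permutations of
$\mathcal G_1$ that preserve $\mathcal S$ by right composition, and assume
$G$-transitivity for all $G\in\mathcal G_1$. Then touching circles lie in the
same left coset of~$A$, as they do in the example. Hence two circles from
\emph{different} cosets have $0$ or $2$ points in common, always an even
number. This is the fact on which everything rests. The aim is to show that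
there is only one coset, or else that there are two cosets and left
multiplication by $A$ preserves their union.

For planes of even order a single count modulo~$2$ leaves only one coset
(Section~\ref{sec:even}). For odd order that count says nothing. There we use
that $A$ is $2$-transitive and that only the identity of $A$ fixes three
points. Such groups are classified if they have no regular normal subgroup. A
regular normal subgroup is excluded by a rank argument
(Section~\ref{sec:normal}). If there were one, then the parities of all
pairwise intersections of circles would be known. They form a Gram matrix whose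
rank is so close to the dimension of the space in which the circles live that
its radical has dimension at most~$1$, whereas three mutually disjoint circles
from one class produce a larger radical. By the classification, either $A$ is
sharply $3$-transitive and there is one coset, or $A=PSL(2,q)$ and there are
two. Carlitz's theorem identifies the second coset (Section~\ref{sec:psl}).

\subsection{Terms and facts about permutation groups}\label{sub:facts}

Maps are composed from right to left. A set of bijections between two sets is
\emph{sharply $k$-transitive} if, for any $k$ distinct points and any $k$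
distinct images, exactly one member takes the former to the latter in the given
order. A permutation group is \emph{regular} if it is sharply $1$-transitive
and \emph{semiregular} if only the identity fixes a point. We write $A_x$ for
the stabilizer of a point~$x$.

Let $PG(1,q)=GF(q)\cup\{\infty\}$. The group $PGL(2,q)$ consists of the maps
$u\mapsto(au+b)/(cu+d)$ with $ad-bc\ne0$ and is sharply $3$-transitive on
$PG(1,q)$. The group $PSL(2,q)$ consists of those maps for which $ad-bc$ is a
square; rescaling the coefficients multiplies $ad-bc$ by a square, so this is
well defined. For $q$ even the two groups coincide, and for $q$ odd $PSL(2,q)$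
has index~$2$ in $PGL(2,q)$. A field automorphism $\sigma$ acts on $PG(1,q)$
with $\sigma(\infty)=\infty$. Conjugation by $\sigma$ applies $\sigma$ to the
coefficients, so $\sigma$ normalizes both groups. For an odd square $q$ let
$M(q)=PSL(2,q)\cup(PGL(2,q)\setminus PSL(2,q))\sigma$ with $\sigma$ the
involutory automorphism of $GF(q)$.

We use the following theorems.
\begin{itemize}
\item[(F)] (Frobenius) A finite sharply $2$-transitive group has a regular
normal subgroup.
\item[(Z)] (Zassenhaus, Feit, Ito, Suzuki; see \cite[Ch.~XI]{HB}) Let $A$ be a
$2$-transitive permutation group on a finite set of size $n+1$ in which only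
the identity fixes three points, and suppose that $A$ has no regular normal
subgroup. If $n$ is odd, then $n=q$ is a prime power and $A$ is permutation
isomorphic to $PSL(2,q)$, $PGL(2,q)$ or ($q$ a square) $M(q)$, acting on
$PG(1,q)$. The groups $PGL(2,q)$ and $M(q)$ are sharply $3$-transitive.
\item[(S)] (Zassenhaus; used only for Theorem~\ref{thm:class}) A finite sharply
$3$-transitive group is, up to permutation isomorphism, $PGL(2,q)$ or, for $q$
an odd square, $M(q)$.
\end{itemize}
By (F), a group as in (Z) is not sharply $2$-transitive, so some non-identity
element of it fixes two points. Hence no condition to this effect has to be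
added in~(Z).

\section{Circles as permutations}\label{sec:setup}

\subsection{The dictionary}\label{sub:dict}

Let $\mathcal M$ be finite. By (G) each point is determined by the two
generators on it, and every pair in $\mathcal G_1\times\mathcal G_2$ occurs. So
we may write $P=\mathcal G_1\times\mathcal G_2$. By (C) every circle is the
graph of a bijection $\mathcal G_1\to\mathcal G_2$. Fix one circle and use its
bijection to identify $\mathcal G_2$ with $X=\mathcal G_1$. Then
\[
P=X\times X,\qquad \mathcal G_1=\{\{x\}\times X: x\in X\},\qquad
\mathcal G_2=\{X\times\{y\}:y\in X\},
\]
and the circles are the graphs of the members of a set $\mathcal S$ of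
permutations of $X$ with $1\in\mathcal S$. We identify permutations with their
graphs and write $|f\cap g|$ for the number of $x\in X$ with $f(x)=g(x)$.

Let $N=|X|$ and $n=N-1$. We call $n$ the order of the plane. Since circles have
at least three points, $N\ge3$. Axiom (J) says that $\mathcal S$ is sharply
$3$-transitive. Hence
\begin{equation}\label{eq:count}
|\mathcal S|=N(N-1)(N-2),\qquad |f\cap g|\le2\ \text{ for distinct }
f,g\in\mathcal S.
\end{equation}
In (T), the set to be partitioned has $n^2$ points and each circle through $p$
contributes $n$ of them. So exactly $n$ circles touch a given circle at a given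
point~$p$ (the circle itself included), and any two distinct ones among them
meet only in~$p$. We call these $n$ circles a \emph{pencil}.

Consider an automorphism that fixes every generator in $\mathcal G_2$. No
generator lies in both sets: by (G) it would have only one point, whereas
generators have $N\ge3$ points. So the automorphism permutes $\mathcal G_1$ and
has the form $(x,y)\mapsto(\alpha(x),y)$ with a permutation $\alpha$ of~$X$. It
takes the graph of $f$ to the graph of $f\alpha^{-1}$. Hence the permutations
$\alpha$ that arise form the group
\[
A=\{\alpha\in\operatorname{Sym}(X):\mathcal S\alpha=\mathcal S\}.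
\]
Thus $\mathcal S$ is a union of left cosets $fA$, and $A\subseteq\mathcal S$
because $1\in\mathcal S$. In particular, by \eqref{eq:count},
\begin{equation}\label{eq:three}
\text{only the identity of $A$ fixes three points.}
\end{equation}
For $x\in X$ put
\[
K_x=\{\alpha\in A:\ \alpha=1\ \text{or}\ \alpha\text{ fixes }x
\text{ and no other point}\}.
\]
The elements of $K_x$ give exactly the $G$-translations for $G=\{x\}\times X$,
and $G$-transitivity means that $K_x$ is transitive on $X\setminus\{x\}$.

\subsection{Pencils of touching circles are cosets}

The hypothesis of Theorem~\ref{thm:main} is symmetric in the two generator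
sets. We therefore work with the following assumption.
\begin{itemize}
\item[(H)] $\mathcal M$ is finite and $G$-transitive for every
$G\in\mathcal G_1$.
\end{itemize}

\begin{lemma}\label{lem:pencil}
Assume {\rm (H)}.
\begin{itemize}
\item[(i)] $K_x$ is a group of order $n$ and is regular on $X\setminus\{x\}$,
for each $x\in X$.
\item[(ii)] The circles touching $f\in\mathcal S$ at $(x,f(x))$ are exactly
the members of $fK_x$.
\item[(iii)] Let $L\le A$ be a subgroup containing all $K_x$, $x\in X$ (for
instance $L=A$). If $f,g\in\mathcal S$ and $fL\ne gL$, then
$|f\cap g|\in\{0,2\}$.
\item[(iv)] $A$ is $2$-transitive on $X$.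
\end{itemize}
\end{lemma}

\begin{proof}
Let $f\in\mathcal S$ and $1\ne\alpha\in K_x$. Then $f\alpha\in\mathcal S$ agrees
with $f$ exactly where $\alpha$ has a fixed point, that is, at~$x$. So $fK_x$ is
contained in the pencil of the $n$ circles touching $f$ at $(x,f(x))$, and
$|K_x|\le n$. For fixed $y\ne x$ the map $\alpha\mapsto\alpha(y)$ from $K_x$ to
the $n$-element set $X\setminus\{x\}$ is onto by~(H). Hence $|K_x|=n$, this map
is a bijection, and $fK_x$ is the whole pencil. This is (ii).

Let $\alpha\neq\beta$ in $K_x$. The distinct circles $f\alpha$, $f\beta$ belong
to the same pencil, so they agree only at~$x$. Thus $\alpha^{-1}\beta\in A$ fixes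
$x$ and no other point, and $\alpha^{-1}\beta\in K_x$. So $K_x$ is a group, and
(i) follows.

For (iii), $f\ne g$, so $|f\cap g|\le 2$. If $|f\cap g|=1$, then $g$ touches
$f$ at some point $(x,f(x))$, so $g\in fK_x\subseteq fL$ by (ii), contrary to
$fL\ne gL$.

Finally, $A_x\supseteq K_x$ is transitive on $X\setminus\{x\}$ for every $x$.
Also $A$ is transitive, since for $x\ne y$ there is $z\ne x,y$, and some element
of $K_z$ takes $x$ to~$y$. This proves (iv).
\end{proof}

Part (iii) uses (H) in full: we have no control over the point at which two
circles might touch, so the argument needs every $K_x$ to be transitive on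
$X\setminus\{x\}$.

The next lemma says what must be shown about $\mathcal S$.

\begin{lemma}\label{lem:close}
Assume {\rm (H)}. If $A\mathcal S=\mathcal S$, in particular if $\mathcal S=A$,
then $\mathcal M$ is $G$-transitive for every $G\in\mathcal G_2$.
\end{lemma}

\begin{proof}
For $\beta\in A$ we have $\beta\mathcal S\subseteq\mathcal S$ and
$\beta^{-1}\mathcal S\subseteq\mathcal S$, so $\beta\mathcal S=\mathcal S$.
Hence $(x,y)\mapsto(x,\beta(y))$, which takes the graph of $f$ to the graph of
$\beta f$, is an automorphism fixing every generator in $\mathcal G_1$. If
$1\ne\beta\in K_y$, it fixes precisely the points of $X\times\{y\}$. As $K_y$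
is transitive on $X\setminus\{y\}$, the plane is
$(X\times\{y\})$-transitive.
\end{proof}

\section{Even order: a parity count}\label{sec:even}

A circle outside the coset $A$ meets every element of $A$ in an even number of
points. For even $n$ we find a set of elements of $A$ that such a circle would
have to meet in an odd number of points altogether. We show this first on five
points.

\begin{example}\label{ex:five}
Let $n=4$, $X=GF(5)$, and suppose that $A$ contains all maps $u\mapsto cu+d$
with $c\ne0$. Those with a given fixed point $x$, together with $1$, are
transitive on $X\setminus\{x\}$, so (H) holds. Suppose there were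
$f\in\mathcal S\setminus A$. For each $x\in X$ and each $c\in\{2,3,4\}$ there is
exactly one $d$ with $cx+d=f(x)$. So the fifteen maps $u\mapsto cu+d$ with
$c\in\{2,3,4\}$ agree with $f$ in $5\cdot3=15$ places altogether, and at least
one of them agrees with $f$ in an odd number of places. But by
Lemma~\ref{lem:pencil}(iii), applied to $fA\ne A$, each of them agrees with $f$
in $0$ or $2$ places. Hence $\mathcal S=A$.
\end{example}

The fifteen maps used here are those with exactly one fixed point. Such maps
exist in general, and they cover $X\times X$ uniformly.

\begin{proposition}\label{prop:even}
Assume {\rm (H)}. If $n$ is even, then $\mathcal S=A$.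
\end{proposition}

\begin{proof}
Let $T=\bigcup_{z\in X}(K_z\setminus\{1\})$. The union is disjoint, since $z$
is the only fixed point of each element of $K_z\setminus\{1\}$. For given
$x,y\in X$ we count the $\alpha\in T$ with $\alpha(x)=y$. If $y=x$, these are
the $n-1$ elements of $K_x\setminus\{1\}$. If $y\ne x$, there is none in $K_x$,
whose elements fix $x$, and none in $K_y$, whose elements take only $y$ to~$y$.
In each of the $N-2=n-1$ remaining groups $K_z$ there is exactly one, by
Lemma~\ref{lem:pencil}(i), and it is not the identity. So the number is $n-1$
in all cases.

Suppose $f\in\mathcal S\setminus A$. By Lemma~\ref{lem:pencil}(iii),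
$|f\cap\alpha|$ is even for all $\alpha\in A$. But
\[
\sum_{\alpha\in T}|f\cap\alpha|
=\sum_{x\in X}\#\{\alpha\in T:\alpha(x)=f(x)\}=N(n-1)
\]
is odd, since $N=n+1$ and $n-1$ are odd. This is a contradiction.
\end{proof}

For odd $n$ the number $N(n-1)$ is even and the count says nothing. The order
$n=3$ needs no argument. There $|\mathcal S|=24=|\operatorname{Sym}(X)|$, so
$\mathcal S=\operatorname{Sym}(X)$, and $A=\operatorname{Sym}(X)=\mathcal S$.
It remains to treat odd $n\ge5$, so that $N\ge6$ is even.

\section{Odd order: no regular normal subgroup}\label{sec:normal}

By \eqref{eq:three} and Lemma~\ref{lem:pencil}(iv), the group $A$ satisfies the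
hypotheses of (Z) except, possibly, the absence of a regular normal subgroup.
This section supplies the missing hypothesis.

\begin{proposition}\label{prop:normal}
Assume {\rm (H)}. If $n\ge5$ is odd, then $A$ has no regular normal subgroup.
\end{proposition}

\subsection{The intersection pattern}

If there is a regular normal subgroup, then the parity of the intersection of
\emph{any} two circles is known.

\begin{lemma}\label{lem:pattern}
Assume {\rm (H)}, and let $E$ be a regular normal subgroup of $A$. Then
$L=EK_x$ is a group of order $Nn$ that contains $K_y$ for every $y\in X$ and
does not depend on $x$. The set $\mathcal S$ is the disjoint union of $N-2$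
cosets $fL$, and each of these is the disjoint union of $n$ \emph{parallel
classes} $f'E$ of size~$N$. For distinct $f,g\in\mathcal S$,
\[
|f\cap g|=
\begin{cases}
0 & \text{if } f,g \text{ are in the same parallel class},\\
1 & \text{if } f,g \text{ are in the same coset of $L$ but are not parallel},\\
0\text{ or }2 & \text{if } fL\neq gL.
\end{cases}
\]
\end{lemma}

\begin{proof}
As $E$ is normal and regular, $L$ is a group, $E\cap K_x=1$ and $|L|=Nn$. If
$ek$ with $e\in E$, $k\in K_x$ fixes $x$, then $e(x)=x$, so $e=1$. Hence
$L_x=K_x$. Since $L\supseteq E$ is transitive, every $L_y$ is conjugate to
$K_x$ in $L$. So $L_y$ has order $n$ and its non-identity elements fix $y$ and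
nothing else. Therefore $L_y\subseteq K_y$, and $L_y=K_y$ by comparing orders.
In particular $K_y\subseteq L$, so $EK_y\subseteq L$; the two groups have the
same order and are equal.

The elements of $L$ with a fixed point are $1$ and the $N(n-1)$ elements of the
sets $K_y\setminus\{1\}$. So $Nn-1-N(n-1)=N-1$ elements of $L$ are
fixed-point-free, and these are exactly the elements of $E\setminus\{1\}$. Every
element of $L\setminus E$ has exactly one fixed point.

Since $\mathcal S L=\mathcal S$ and $|\mathcal S|=N(N-1)(N-2)=|L|(N-2)$, there
are $N-2$ cosets, and each consists of $|L|/|E|=n$ cosets of~$E$. If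
$g=f\alpha$ with $\alpha\in L$, then $|f\cap g|$ is the number of fixed points
of $\alpha$, which gives the first two cases. The last case is
Lemma~\ref{lem:pencil}(iii).
\end{proof}

\subsection{The idea}

In Section~\ref{sec:even} we evaluated a single combination of circles modulo
$2$. Written with characteristic vectors in $GF(2)^{X\times X}$, it was
$\sum_{\alpha\in T}\alpha=(n-1)\cdot(\text{all-one vector})$, which is $0$ for
odd~$n$. Instead of one combination we now use the whole table of intersection
parities. By Lemma~\ref{lem:pattern} this table, the Gram matrix of the
circles, is known, and so is its rank. On the other hand, a circle has one point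
on each generator. These linear conditions confine the circles to a space, with
a non-degenerate form, whose dimension exceeds that rank only by~$2$. This
leaves a radical of dimension at most~$1$. But parallel circles have the same
row in the table, so the sum of any two of them lies in the radical, and three
parallel circles give more vectors than there is room for.

\begin{example}\label{ex:eight}
We give the numbers in the smallest case. The group $L_x=K_x$ acts on
$E\setminus\{1\}$ by conjugation as it acts on $X\setminus\{x\}$ (via
$e\mapsto e(x)$), hence transitively. So all non-identity elements of $E$ have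
the same prime order, and $N$ is a prime power. For even $N\geq6$ the smallest
case is therefore $N=8$. There would be $336$ circles, in six cosets of $L$,
each with seven parallel classes of eight. Each coset contributes to the Gram
matrix a block obtained from the $7\times7$ matrix $J-I$ ($J$ the all-one
matrix) by repeating every entry in an $8\times8$ square. Over $GF(2)$ this
block has rank~$6$, and the total rank is $36$.

Let $U$ be the space of functions $a(x)+b(y)$ on $X\times X$ in which $a$ and
$b$ each have an even number of ones. It has dimension $7+7-1=13$, and all
circles and all elements of $U$ are orthogonal to~$U$. So the circles live in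
$U^\perp/U$, of dimension $64-26=38$. If the radical of their span there has
dimension $r$, then the span has dimension $36+r$, and the radical is contained
in the orthogonal space of the span, of dimension $2-r$. Hence $r\le1$.
\end{example}

\subsection{Proof of Proposition~\ref{prop:normal}}

For a subspace $M$ of a finite-dimensional space with a symmetric bilinear form,
the rank of the form on $M$ is $\dim M-\dim(M\cap M^\perp)$, and it equals the
rank of the Gram matrix of any family spanning $M$. If the form on the whole
space $V$ is non-degenerate, then $\dim M^\perp=\dim V-\dim M$ and
$M^{\perp\perp}=M$.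

\begin{proof}[Proof of Proposition~\ref{prop:normal}]
Suppose that $E$ is a regular normal subgroup of $A$, and use the notation of
Lemma~\ref{lem:pattern}. Let $V=GF(2)^{X\times X}$ with the standard form, and
let $v_f\in V$ be the characteristic vector of the graph of~$f$. Recall that
$N\ge6$ is even.

\emph{The rank of the circles.} Since $v_f\cdot v_f=N=0$ in $GF(2)$,
Lemma~\ref{lem:pattern} gives for all $f,g\in\mathcal S$
\begin{equation}\label{eq:gram}
v_f\cdot v_g=
\begin{cases}
1&\text{if } fL=gL\text{ and } f,g\text{ are not parallel},\\
0&\text{otherwise (including } f=g).
\end{cases}
\end{equation}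
So the Gram matrix of $(v_f)_{f\in\mathcal S}$ is block diagonal with $N-2$
blocks $(J_n-I_n)\otimes J_N$, where $J_k$ and $I_k$ are the all-one and the
identity matrix of size~$k$. If $(J_n-I_n)v=0$, then $v=(\sum_iv_i)(1,\dots,1)$
is constant. As $n$ is odd, the constant vectors do lie in the kernel, so
$J_n-I_n$ has rank $n-1=N-2$. Since $J_N$ has rank $1$, the form has rank
$(N-2)^2$ on the space $M=\langle v_f:f\in\mathcal S\rangle$.

\emph{The space in which the circles live.} Let $c_x$ and $d_y$ be the
characteristic vectors of $\{x\}\times X$ and $X\times\{y\}$, and let $U$ be
spanned by all $c_x+c_{x'}$ and all $d_y+d_{y'}$. The two families span spaces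
of dimension $N-1$ each. A function in both spaces depends neither on $x$ nor
on $y$, so it is constant. The all-one vector is $\sum_xc_x=\sum_yd_y$ and lies
in both spaces, since $N$ is even. Hence $\dim U=2(N-1)-1=2N-3$.

We have $c_x\cdot c_{x'},\,d_y\cdot d_{y'}\in\{0,N\}$, which is $0$ in $GF(2)$,
and $c_x\cdot d_y=1$. Hence any two of the spanning vectors of $U$ are
orthogonal, and $U\subseteq U^\perp$. Since $v_f\cdot c_x=v_f\cdot d_y=1$, also
$M\subseteq U^\perp$. The form induced on $\overline V=U^\perp/U$ is
non-degenerate because $U^{\perp\perp}=U$, and
\[
\dim\overline V=N^2-2(2N-3)=(N-2)^2+2.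
\]

\emph{The radical is small.} Let $\overline M$ be the image of $M$ in
$\overline V$ and $\overline R=\overline M\cap\overline M^{\perp}$. The form on
$M$ is induced from that on $\overline M$, so the latter also has rank
$(N-2)^2$ and $\dim\overline M=(N-2)^2+\dim\overline R$. Hence
$\dim\overline R\le\dim\overline M^\perp=2-\dim\overline R$, that is,
\begin{equation}\label{eq:rad}
\dim\overline R\le1.
\end{equation}

\emph{The radical is large.} Let $f\ne f'$ be parallel and $w=v_f+v_{f'}$. By
\eqref{eq:gram}, $v_f$ and $v_{f'}$ have the same product with every $v_g$. So
$w$ is orthogonal to $M$, and its image $\overline w$ lies in $\overline R$. We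
claim that $w\notin U$, so that $\overline w\neq0$. Suppose $w\in U$, so
$w(x,y)=a(x)+b(y)$ for suitable functions $a,b$. Since $f$ and $f'$ agree
nowhere, $w$ has exactly two ones on each $\{x\}\times X$ and on each
$X\times\{y\}$. If $a$ takes both values, then comparing an $x$ with $a(x)=0$
and an $x$ with $a(x)=1$ we see that $b$ has two ones and two zeros, so $N=4$, a
contradiction. If $a$ is constant, then $w$ is constant on each
$X\times\{y\}$, and so has $0$ or $N>2$ ones there, a contradiction.

Now take three distinct parallel circles $f,f',f''$. The images of
$v_f+v_{f'}$, $v_{f'}+v_{f''}$ and $v_f+v_{f''}$ are non-zero elements of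
$\overline R$ with sum~$0$. By \eqref{eq:rad} all three equal the only non-zero
element $r$ of $\overline R$. Their sum is then $3r=r\ne0$, a contradiction.
\end{proof}

\begin{remark}
For $N=4$ the proposition is false: $A=\operatorname{Sym}(4)$ has the four-group
as a regular normal subgroup. What breaks down is exactly the claim $w\notin U$.
For $f=1$ and $f'=(1\,2)(3\,4)$ the ones of $w$ form the two squares
$\{1,2\}^2$ and $\{3,4\}^2$, so $w(x,y)=a(x)+b(y)$ with $a$ and $b$ the
characteristic functions of $\{1,2\}$ and $\{3,4\}$.
\end{remark}

\section{The remaining group $PSL(2,q)$}
\label{sec:psl}

Assume (H) with $n\ge5$ odd. By \eqref{eq:three}, Lemma~\ref{lem:pencil}(iv),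
Proposition~\ref{prop:normal} and (Z), the group $A$ is either sharply
$3$-transitive or permutation isomorphic to $PSL(2,q)$ on $PG(1,q)$ with $q=n$.
In the first case $|A|=N(N-1)(N-2)=|\mathcal S|$, and $\mathcal S=A$ because
$A\subseteq\mathcal S$. In Section~\ref{sub:char} we treat the second case and
take $X=PG(1,q)$, $A=PSL(2,q)$. Then $|A|=\frac12|\mathcal S|$, so
\[
\mathcal S=A\cup gA\qquad\text{for some permutation } g\notin A \text{ of } X .
\]
To apply Lemma~\ref{lem:close} we need $AgA=gA$, and so we must
identify~$g$.

\subsection{Reduction to quadratic characters}\label{sub:char}

By \eqref{eq:three}, $A$ acts semiregularly on the $(q+1)q(q-1)=2|A|$ ordered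
triples of distinct points. So it has two orbits $O_1,O_2$ on them. If
$g(t)=\alpha(t)$ for some triple $t$ and some $\alpha\in A$, then $g=\alpha$ by
(J), which is impossible. So $g$ takes no triple into its own orbit: it
interchanges $O_1$ and $O_2$. Any $\delta\in PGL(2,q)\setminus A$ interchanges
them as well. Indeed $\delta$ normalizes $A$ and hence permutes $\{O_1,O_2\}$,
and $PGL(2,q)=A\cup\delta A$ is transitive on triples. Fix such a $\delta$. Then
$\delta g$ preserves $O_1$ and $O_2$, so $\delta g(\infty,0,1)$ is in the
$A$-orbit of $(\infty,0,1)$. For a suitable $\alpha\in A$ the map
\[
h=\alpha\delta g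
\]
fixes $\infty$, $0$, $1$ and preserves $O_1$ and $O_2$.

For distinct $x,y\in GF(q)$ the only element of $PGL(2,q)$ that takes
$(\infty,0,1)$ to $(\infty,x,y)$ is $u\mapsto x+(y-x)u$. It lies in $A$ if and
only if $y-x$ is a square. So the $A$-orbit of $(\infty,x,y)$ is determined by
whether $y-x$ is a square. Let $\psi$ be the quadratic character of $GF(q)$: it
is $1$ on non-zero squares, $-1$ on non-squares, and $\psi(0)=0$. Since $h$
takes $(\infty,x,y)$ to $(\infty,h(x),h(y))$ and preserves the orbits, the
permutation of $GF(q)$ induced by $h$ satisfies
\begin{equation}\label{eq:char}
h(0)=0,\quad h(1)=1,\quad \psi(h(x)-h(y))=\psi(x-y)\ \text{ for all }x,y.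
\end{equation}

For $q=5$ one can see at once what this means. The non-zero squares are $\pm1$,
so $h$ is an automorphism of the pentagon $0,1,2,3,4$ that fixes the adjacent
vertices $0$ and $1$. Hence $h=1$, and $g=\delta^{-1}\alpha^{-1}\in PGL(2,5)$.
For general $q$, every field automorphism satisfies \eqref{eq:char}. By the
following theorem nothing else does.

\subsection{Carlitz's theorem}

\begin{lemma}[Carlitz \cite{Carlitz}]\label{lem:carlitz}
Let $q=p^s$ be odd, where $p$ is prime, let $F=GF(q)$, and let $f:F\to F$
satisfy $f(0)=0$, $f(1)=1$ and $\psi(f(x)-f(y))=\psi(x-y)$ for all $x,y\in F$.
Then $f(x)=x^{p^j}$ for some~$j$.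
\end{lemma}

We include a proof. The idea is that $\psi(c)=c^m$ with $m=(q-1)/2$, and that
all $p$-adic digits of $m$ equal $(p-1)/2$. The hypothesis implies that
composition with $f$ preserves the space spanned by the monomials with digits
at most $(p-1)/2$. Testing this on a few monomials leaves no room for $f$ to
have more than one term.

\begin{proof}
Put $m=(q-1)/2$ and $e=(p-1)/2$, so that $e\geq1$ and
$m=e(1+p+\dots+p^{s-1})$. As $\psi(c)=c^m$ in $F$, the hypothesis reads
\begin{equation}\label{eq:mth}
(f(x)-f(b))^m=(x-b)^m\qquad\text{for all }x,b\in F.
\end{equation}
Moreover $f$ is injective, since $f(x)=f(y)$ gives $\psi(x-y)=0$. So $f$ is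
bijective.

\emph{An invariant space.} Let $\mathcal B$ be the space of functions $F\to F$
spanned by all
\[
x\mapsto(x-b)^m=\sum_{k=0}^m\binom mk(-b)^{m-k}x^k,\qquad b\in F.
\]
The functions $b\mapsto(-b)^{m-k}$, $0\le k\le m$, are linearly independent,
because $m\le q-1$. Hence the vectors $\bigl((-b)^{m-k}\bigr)_{0\le k\le m}$,
$b\in F$, span $F^{m+1}$, and $\mathcal B$ is spanned by the functions
$\binom mkx^k$. By Lucas' theorem $\binom mk\equiv\prod_i\binom e{k_i}\pmod p$,
where the $k_i$ are the $p$-adic digits of~$k$. As $e<p$, this is non-zero
exactly when all $k_i$ are at most~$e$; conversely, if all digits of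
$k\le q-1$ are at most $e$, then $k\le m$. So $\mathcal B$ is spanned by
the functions $x^k$, $0\le k\le q-1$, for which all digits of $k$ are at
most~$e$. By \eqref{eq:mth} and since $f$ is onto, $\mathcal B$ is also spanned
by the functions $x\mapsto(f(x)-c)^m$, $c\in F$. That is,
$\mathcal B=\{w\circ f:w\in\mathcal B\}$. In particular
\begin{equation}\label{eq:powers}
f^k\in\mathcal B\quad\text{whenever all $p$-adic digits of } k,\
0\le k\le q-1,\ \text{are}\le e,
\end{equation}
where $f^k$ denotes the function $x\mapsto f(x)^k$.

\emph{Reduced polynomials.} The functions $x^k$, $0\le k\le q-1$, form a basis of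
the space of all functions $F\to F$. Write $k=\sum_ik_ip^i$ and let $x^k$
correspond to $\prod_iX_i^{k_i}$. Then functions correspond bijectively to
polynomials over $F$ in $X_0,\dots,X_{s-1}$ of degree at most $p-1$ in each
variable; call these polynomials \emph{reduced}. The function is recovered by
substituting $X_i=x^{p^i}$. Let $\deg_l$ denote the degree in $X_l$. A function
belongs to $\mathcal B$ if and only if its reduced polynomial satisfies
$\deg_l\le e$ for all~$l$. Let $\Phi$ be the reduced polynomial of~$f$. A
product such as $\Phi^j$ represents $f^j$ under the substitution, but it is the
reduced polynomial of $f^j$ only if its degrees do not exceed $p-1=2e$. This is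
what must be watched.

\emph{All degrees of $\Phi$ are at most $1$.} We show $j\deg_l\Phi\le e$ for all
$l$ by induction on $j$, for $1\le j\le e$. For $j=1$ this is
\eqref{eq:powers} with $k=1$. If $2\le j\le e$ and $(j-1)\deg_l\Phi\le e$ for
all $l$, then
\[
\deg_l\Phi^j=(j-1)\deg_l\Phi+\deg_l\Phi\le2e=p-1 .
\]
So $\Phi^j$ is reduced and corresponds to $f^j$, which is in $\mathcal B$ by
\eqref{eq:powers}. Hence $j\deg_l\Phi\le e$. For $j=e$ we obtain
$\deg_l\Phi\le1$.

\emph{At most one variable occurs in $\Phi$.} Let $0<i<s$. Raising to the power
$p^i$ is additive, and it takes $x^{p^l}$ to $x^{p^{l+i}}$, with exponents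
$l+i$ read modulo~$s$ because $x^q=x$. So $f^{p^i}$ corresponds to the
polynomial $\Phi^{(i)}$ obtained from $\Phi$ by raising all coefficients to the
power $p^i$ and replacing each $X_l$ by $X_{l+i}$, indices modulo~$s$. All
degrees of $\Phi^e\Phi^{(i)}$ are at most $e+1\le2e=p-1$. So this polynomial is
reduced and corresponds to $f^{e+p^i}$. The digits of $e+p^i$ are $e$, $1$ and
zeros, so $f^{e+p^i}\in\mathcal B$ by \eqref{eq:powers}. Hence
\[
e\deg_l\Phi+\deg_l\Phi^{(i)}\le e\qquad\text{for all } l,
\]
and no variable occurs in both $\Phi$ and $\Phi^{(i)}$. Let $I$ be the set of
indices $l$ such that $X_l$ occurs in $\Phi$. Then $I\cap(I+i)=\emptyset$ for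
all $i\not\equiv0\pmod s$. If $l\ne l'$ were both in $I$, then
$l\in I\cap(I+l-l')$. So $|I|\le1$, and $\Phi=a+bX_j$ for some $j$ and
$a,b\in F$. Now $f(0)=0$ gives $a=0$, and $f(1)=1$ gives $b=1$.
\end{proof}

\subsection{The structure of $\mathcal S$ and the proof of
Theorem~\ref{thm:main}}

\begin{theorem}\label{thm:structure}
Assume {\rm (H)}. Then one of the following holds.
\begin{itemize}
\item[(i)] $\mathcal S=A$, and this is a sharply $3$-transitive group.
\item[(ii)] $n=q$ is an odd prime power, and $X$ can be identified with
$PG(1,q)$ in such a way that $A=PSL(2,q)$ and
\[
\mathcal S=PSL(2,q)\cup\bigl(PGL(2,q)\setminus PSL(2,q)\bigr)\tau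
\]
for some $\tau\in\operatorname{Aut}GF(q)$.
\end{itemize}
In both cases $A\mathcal S=\mathcal S$.
\end{theorem}

\begin{proof}
If $n$ is even or $n=3$, then $\mathcal S=A$ by Section~\ref{sec:even}. If
$n\ge5$ is odd, then by the beginning of this section either $\mathcal S=A$, or
we may take $X=PG(1,q)$ and $A=PSL(2,q)$. If $\mathcal S=A$, the group is
sharply $3$-transitive by (J), and $A\mathcal S=\mathcal S$ is trivial. In the
remaining case, \eqref{eq:char} and Lemma~\ref{lem:carlitz} show that
$h=\tau$ is a field automorphism (recall that $h(\infty)=\infty$). Hence
$g=\eta\tau$ with $\eta=\delta^{-1}\alpha^{-1}\in PGL(2,q)\setminus A$. Since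
$\tau$ and $\eta$ normalize $A$, so does $g$, and $gA=\eta\tau A=\eta A\tau
=(PGL(2,q)\setminus A)\tau$. This gives (ii). Moreover
$A\mathcal S=A\cup AgA=A\cup gA=\mathcal S$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\mathcal M$ be $G$-transitive for every $G$ of one generator set. We may
name the sets so that (H) holds. By Theorem~\ref{thm:structure} and
Lemma~\ref{lem:close}, $\mathcal M$ is $G$-transitive for every
$G\in\mathcal G_2$ as well. A plane of type D or E is $G$-transitive for all
generators of one set but not for all of the other, since generator sets have
$N\geq3$ members. So no finite plane has type D or~E.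
\end{proof}

\section{Classification}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
\emph{(a)$\Rightarrow$(b).} Name the generator sets so that the two generators
are in $\mathcal G_1$, and use the notation of Section~\ref{sub:dict}, where
(H) is not assumed. Let $K_x$ and $K_{x'}$ be transitive on $X\setminus\{x\}$
and $X\setminus\{x'\}$, where $x\ne x'$. For $z\ne x$ choose $\alpha\in K_x$
with $\alpha(x')=z$. Then $K_z=\alpha K_{x'}\alpha^{-1}$ is transitive on
$X\setminus\{z\}$. So (H) holds, and Theorem~\ref{thm:main} gives~(b).

\emph{(b)$\Rightarrow$(c).} By (b), (H) holds, and we apply
Theorem~\ref{thm:structure}. Case (ii) is of the form in (c). In case (i) the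
circles are the graphs of the elements of a sharply $3$-transitive group. By (S)
we may identify $X$ with $PG(1,q)$ so that this group is $PGL(2,q)$ or, for $q$
an odd square,
$M(q)=PSL(2,q)\cup(PGL(2,q)\setminus PSL(2,q))\sigma$ with $\sigma$ involutory.
For odd $q$ the group $PGL(2,q)$ is the set in (c) with $\sigma=1$. So all
cases are as in~(c).

\emph{(c)$\Rightarrow$(b)$\Rightarrow$(a).} Let $X=PG(1,q)$, $N=q+1$, $n=q$,
$A=PSL(2,q)$, and let $\mathcal S$ be the set of permutations in~(c). So
$\mathcal S=A$ for $q$ even. We first verify that this is a Minkowski plane.
Axioms (G) and (C) are immediate.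

\emph{Axiom {\rm (J)}.} We must show that $\mathcal S$ is sharply
$3$-transitive. This is clear for $PGL(2,q)$. Let $q$ be odd, and let $O_1,O_2$
be the two orbits of $A$ on ordered triples of distinct points. As in
Section~\ref{sub:char}, elements of $PGL(2,q)\setminus A$ interchange them. The
automorphism $\sigma$ normalizes $A$, so it permutes the two orbits, and it
fixes the triple $(\infty,0,1)$, so it preserves both. Hence the elements of
$(PGL(2,q)\setminus A)\sigma$ interchange $O_1$ and $O_2$. Let $t,t'$ be
triples. If they lie in the same orbit, then exactly one element of $A$ and no
other element of $\mathcal S$ takes $t$ to~$t'$. If they lie in different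
orbits, no element of $A$ does. Let $\eta$ be the unique element of $PGL(2,q)$
with $\eta(\sigma(t))=t'$. Since $\sigma(t)$ is in the orbit of $t$, we have
$\eta\notin A$, and $\eta\sigma$ is the only element of $\mathcal S$ that takes
$t$ to~$t'$.

\emph{Axiom {\rm (T)}.} Let $p$ be a point of the circle $C$. By (C), a circle
through $p$ has no further point on the generators through~$p$. Let $r$ be a
point on no generator through~$p$. We show that exactly one circle through $r$
touches $C$ at~$p$. If $r\in C$, then $C$ is that circle, since a different
circle through $p$ and $r$ meets $C$ in at least two points. Let $r\notin C$. By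
(J) there are $N-2=n-1$ circles through $p$ and $r$, one for each admissible
image of a third element of~$X$. Each of the two generators through $r$ meets
$C$ in one point. These two points are distinct, because the generators meet
only in $r\notin C$, and they differ from $p$ by the choice of~$r$. Each of the
remaining $n-2$ points of $C\setminus\{p\}$ lies on exactly one circle with $p$
and~$r$. These $n-2$ circles are distinct, since a circle other than $C$ meets
$C$ in at most two points. So among the $n-1$ circles through $p$ and $r$
exactly one meets $C$ only in~$p$.

\emph{Transitivity.} The group $PGL(2,q)$ and the automorphism $\sigma$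
normalize $A$, so $A\mathcal S=\mathcal S=\mathcal SA$. Hence $A$ acts on each of
the two coordinates by automorphisms. The maps $u\mapsto u+b$ lie in $A$. They
form a group that fixes $\infty$ and is regular on the other points, and its
non-identity elements fix only~$\infty$. Since $A$ is transitive on $X$ (it
contains these maps and $u\mapsto-1/u$), every point has such a group in~$A$.
So the plane is $G$-transitive for all generators of both sets. This is (b), and
(a) follows.

The final statement of the theorem follows from the equivalence of (a) and~(b).
\end{proof}

\begin{thebibliography}{9}

\bibitem{Carlitz}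
L. Carlitz, Proc. AMS \textbf{11} (1960), 456--459.

\bibitem{HB}
Huppert and Blackburn, \emph{Finite Groups III}, Ch.~XI.

\bibitem{source}
\emph{The Known Finite Minkowski Planes --- A Characterization In Terms Of
Klein--Kroll Types},
\url{https://ir.canterbury.ac.nz/bitstream/handle/10092/16485/Gunter_41ACCMCC.pdf?isAllowed=y&sequence=2}

\end{thebibliography}

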